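# Finite spectral multiplicity of von Neumann's special flows

## 1. The flow under an exponential roof

Write $e(w)=e^{2\pi i w}$ and $\mathbb T=\mathbb R/\mathbb Z$ with Lebesgue measure. Fix an irrational $\alpha$ and put $Tx=x+\alpha$. Choose $c>0$ and $\gamma\neq0$, and consider on the circle the function
$$f(x)=c\,e^{\gamma x},\qquad 0\le x<1. \tag{1}$$
It is smooth except at the point $0$, where it jumps by $f(0^+)-f(0^-)=c(1-e^{\gamma})\ne0$. Let a point $(x,s)$ below the graph of $f$ climb vertically at unit speed. When it reaches the roof it reappears on the floor at $(Tx,0)$ and climbs again. How complicated is the spectrum of this flow? We shall prove that it is simple for the roof (1), and then ask what survives for a general roof with jumps. First we need the definitions.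

**Definition (special flow).** Let $f:\mathbb T\to\mathbb R^+$ be bounded, measurable and bounded away from zero. The special flow $T^f=(T_t)_{t\in\mathbb R}$ over $T$ under the roof $f$ acts on $X^f=\{(x,s):x\in\mathbb T,\ 0\le s<f(x)\}$ by $(x,s)\mapsto(x,s+t)$, with the identification $(x,f(x))\sim(Tx,0)$. It preserves $dx\,ds$. We do not normalize this measure, since constants play no role.

**Definition (von Neumann roof).** A function $f:\mathbb T\to\mathbb R^+$ is a von Neumann roof if $m:=\inf f>0$, if there are finitely many points $0\le\beta_1<\dots<\beta_k<1$ such that on each (cyclic) interval between consecutive points $f$ is smooth and extends smoothly to the closure, and if the sum of its jumps is nonzero: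
$$\sum_{i=1}^k\big(f(\beta_i^+)-f(\beta_i^-)\big)\ne0 .$$
In particular $k\ge1$. Of smoothness we use only $C^1$, up to the closure of each interval. We take $f$ and $f'$ right-continuous. All one-sided limits of $f$ are at least $m$, and $f$ has bounded variation.

The roof (1) is an example with $k=1$. Another is the sawtooth $f(x)=c+x$ on $[0,1)$ with $c>0$, whose only jump is $c-(c+1)=-1$. Special flows under such roofs are called von Neumann's special flows; von Neumann (1932) proved that they are weakly mixing.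

**Spectral multiplicity.** Let $U_tF=F\circ T_t$ on $L^2(X^f)$. The spectral theorem gives finite complex measures $\sigma_{uv}$ on $\mathbb R$ with
$$\langle U_tu,v\rangle=\int_{\mathbb R}e(-\xi t)\,d\sigma_{uv}(\xi),$$
and a decomposition $L^2(X^f)=\int^\oplus\mathcal H_\xi\,d\rho(\xi)$ in which $U_t$ multiplies by $e(-\xi t)$. Here $\rho$ is a finite positive measure of maximal spectral type, so that $\sigma_{uv}\ll\rho$ for all $u,v$, and $\frac{d\sigma_{uv}}{d\rho}(\xi)=\langle u(\xi),v(\xi)\rangle$. We write $\sigma_u=\sigma_{uu}$.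

**Definition (maximal spectral multiplicity).** The multiplicity function is $\xi\mapsto\dim\mathcal H_\xi$, and the maximal spectral multiplicity is its $\rho$-essential supremum. The flow has finite multiplicity if this number is finite, and simple spectrum if it is $1$.

Here is the smallest case by hand. Let $f\equiv c$ be constant. This is not a von Neumann roof, since it has no jump. The functions $e(nx)e(\xi_{n,j}s)$ with $\xi_{n,j}=(n\alpha+j)/c$, $n,j\in\mathbb Z$, respect the identification, because $e(nx+\xi_{n,j}c)=e(n(x+\alpha))$. For fixed $n$ they are $e(nx)e(n\alpha s/c)$ times the Fourier basis of $L^2([0,c))$, so together they form an orthogonal basis of $L^2(X^f)$. Each is an eigenfunction, since the flow multiplies it by $e(\xi_{n,j}t)$, and the $\xi_{n,j}$ are distinct because $\alpha$ is irrational. The spectrum is discrete and simple.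

With a jump there is no such basis, and we need a test for multiplicity. The definition suggests one: the matrix $\big(\frac{d\sigma_{u_au_b}}{d\rho}(\xi)\big)_{a,b}$ is the Gram matrix of $u_1(\xi),\dots,u_M(\xi)$ in $\mathcal H_\xi$. So we want to bound the rank of matrices of spectral densities.

**Proposition 1.** For every irrational $\alpha$, every $c>0$ and every $\gamma\ne0$, the special flow under the roof (1) has simple spectrum.

The general question is a conjecture of Katok (2004), listed in "On some spectral problems in ergodic theory": von Neumann's special flows have finite multiplicity. That is, for every irrational $\alpha$ and every von Neumann roof $f$, the maximal spectral multiplicity of $T^f$ is finite, with a bound that may depend on $\alpha$ and $f$. For smooth roofs and suitably Liouville $\alpha$, Katok and Stepin (1967) obtained simple spectrum.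

A sensible first attempt goes through the rank. It is a textbook fact that the multiplicity of a flow is at most its rank, the least number of Rokhlin towers that suffice to approximate the flow. But Kanigowski and Solomko (2016) proved that von Neumann's special flows do not have finite rank. So this inequality gives no bound for any von Neumann roof, not even for (1). We must work with the spectrum directly.

Sections 2, 4 and 5 are written for an arbitrary von Neumann roof. Only Section 3 uses (1).

## 2. Correlations and resolvents as sums over Birkhoff sums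

Let $f$ be a von Neumann roof. For $n\in\mathbb Z$ let $f^{(n)}$ be the Birkhoff cocycle: $f^{(0)}=0$, $f^{(1)}=f$ and
$$f^{(n+l)}(x)=f^{(n)}(x)+f^{(l)}(x+n\alpha).$$
Thus $f^{(n)}(x)=\sum_{0\le j<n}f(x+j\alpha)$ and $f^{(-n)}(x)=-f^{(n)}(x-n\alpha)$ for $n\ge0$. Therefore $f^{(n)}\ge mn$ for $n\ge0$ and $f^{(n)}\le-m|n|$ for $n\le0$. For other functions $h$ we use $h^{(n)}=\sum_{0\le j<n}h\circ T^j$, $n\ge 0$.

**Step 1: a formula for correlations.** The aim is to write $\langle U_tu,v\rangle$ with no reference to the roof identification. For fixed $x$ the intervals $[f^{(n)}(x),f^{(n+1)}(x))$, $n\in\mathbb Z$, partition $\mathbb R$, so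
$$T_t(x,s)=(x+n\alpha,\ s+t-f^{(n)}(x))\quad\text{for the unique }n\text{ with }0\le s+t-f^{(n)}(x)<f(x+n\alpha).$$
Let $\mathcal D$ be the set of functions $u=\varphi\otimes\eta$, $u(x,s)=\varphi(x)\eta(s)$, with $\varphi\in C^1(\mathbb T)$ and $\eta\in C_c^\infty((0,m))$. These live in a strip that never meets the roof. For such $u$,
$$u(T_t(x,s))=\sum_{n\in\mathbb Z}\varphi(x+n\alpha)\,\eta(s+t-f^{(n)}(x)),$$
because $\eta(s+t-f^{(n)}(x))\neq0$ forces $0<s+t-f^{(n)}(x)<m\le f(x+n\alpha)$, so $n$ is the unique index above. Multiply by $\bar v$ for $v=\psi\otimes\zeta\in\mathcal D$ and integrate in $s$ and then in $x$: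
$$\langle U_tu,v\rangle=\sum_{n\in\mathbb Z}\int_{\mathbb T}\varphi(x+n\alpha)\,\overline{\psi(x)}\,\kappa(t-f^{(n)}(x))\,dx,\qquad \kappa(t)=\int\eta(s+t)\overline{\zeta(s)}\,ds. \tag{2}$$
Here $\kappa\in C_c^\infty((-m,m))$, and for each $t$ only finitely many $n$ contribute.

**Step 2: $\mathcal D$ generates everything.** We check that $\{U_\tau u:\tau\in\mathbb R,\ u\in\mathcal D\}$ is total in $L^2(X^f)$. The span of $\mathcal D$ is dense in $L^2(\mathbb T\times(0,m))$. If $v$ is orthogonal to all $U_\tau u$, then for every $\tau$ we have $v\circ T_\tau=0$ a.e. on $\mathbb T\times(0,m)$. Hence $v=0$ a.e. on $\bigcup_{\tau\in\mathbb Q}T_\tau(\mathbb T\times(0,m))$. This union contains every $(x,s)$ with $0<s<f(x)$: take a rational $\tau\ge0$ with $0<s-\tau<m$. So $v=0$.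

**Step 3: the half-line Fourier transform.** The aim is to trade the smooth weight $\kappa$ for an explicit factor. Let $z=\lambda+iy$ with $0<y\le1$, and for bounded measurable $\varphi,\psi$ put
$$R_z\varphi(x)=\sum_{n\ge0}e(zf^{(n)}(x))\,\varphi(x+n\alpha),\qquad E_{\varphi\psi}(z)=\int_{\mathbb T}R_z\varphi\;\bar\psi\,dx .$$
Since $|e(zf^{(n)})|\le e^{-2\pi ymn}$ and $f^{(n)}\le n\sup f$, these series, and those below that contain an extra factor $O(n)$, converge absolutely and uniformly in $x$, locally uniformly in $\{\operatorname{Im}z>0\}$. We may therefore interchange sums, integrals in $x$ and derivatives in $z$.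

For $u=\varphi\otimes\eta$ and $v=\psi\otimes\zeta$ in $\mathcal D$ let $F_{uv}(z)=\int_0^\infty e(zt)\langle U_tu,v\rangle\,dt$, and insert (2). If $n\le-1$ and $t\ge0$, then $t-f^{(n)}\ge m$ and the term vanishes. If $n\ge1$, then $f^{(n)}\ge m$, so $t\mapsto\kappa(t-f^{(n)}(x))$ is supported in $(0,\infty)$ and
$$\int_0^\infty e(zt)\,\kappa(t-f^{(n)}(x))\,dt=N(z)\,e(zf^{(n)}(x)),\qquad N(z)=\int_{\mathbb R}\kappa(t)e(zt)\,dt .$$
Substituting $r=s+t$ in the definition of $\kappa$ gives the factorization
$$N(z)=p(z)q(z),\qquad p(z)=\int\eta(r)e(zr)\,dr,\quad q(z)=\int\overline{\zeta(s)}\,e(-zs)\,ds, \tag{3}$$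
so $p$ depends only on $u$ and $q$ only on $v$. The term $n=0$ is handled separately, and we get
$$F_{uv}=N\,E_{\varphi\psi}+w,\qquad w(z)=\langle\varphi,\psi\rangle\Big(\int_0^\infty e(zt)\kappa(t)\,dt-N(z)\Big). \tag{4}$$
Both $N$ and $w$ are entire, since $\kappa$ has compact support.

## 3. Horizontal derivative against spectral derivative

In this section $f$ is the roof (1). Away from its discontinuities, $f'=\gamma f$, hence $\partial_xf^{(n)}=\gamma f^{(n)}$, and
$$\partial_x\,e(zf^{(n)}(x))=2\pi iz\,\gamma f^{(n)}(x)\,e(zf^{(n)}(x))=\gamma z\,\partial_z\,e(zf^{(n)}(x)).$$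
Differentiating along the circle is the same as differentiating in the spectral parameter. A derivative along the circle integrates to zero up to jumps, and every jump comes from the single discontinuity of $f$. This is the idea that replaces the use of rank.

**Step 1: the jumps, by hand.** Let $\varphi,\psi\in C^1(\mathbb T)$ and $g_n(x)=e(zf^{(n)}(x))\varphi(x+n\alpha)\overline{\psi(x)}$. Write $\Delta g(p)=g(p^+)-g(p^-)$ and
$$d(z)=e(zf(0^+))-e(zf(0^-))=e(zc)-e(zce^\gamma).$$
For $n=1$ the only jump is at $0$, and it equals $d(z)\varphi(\alpha)\overline{\psi(0)}$. For $n=2$ we have $f^{(2)}(x)=f(x)+f(x+\alpha)$, with jumps at $0$ and $-\alpha$: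
$$\Delta g_2(0)=d(z)\,e(zf(\alpha))\,\varphi(2\alpha)\overline{\psi(0)},\qquad \Delta g_2(-\alpha)=e(zf(-\alpha))\,d(z)\,\varphi(\alpha)\overline{\psi(-\alpha)} .$$
Each jump is (past of the discontinuity) times $d$ times (future of the discontinuity).

**Step 2: the jumps, in general.** The aim is to sum them over $n$. The factor $e(zf(x+j\alpha))$ of $e(zf^{(n)}(x))$, $0\le j<n$, jumps only at $x=-j\alpha$. These points are distinct, and at $-j\alpha$ all other factors are continuous. Hence
$$\Delta g_n(-j\alpha)=e\big(zf^{(j)}(-j\alpha)\big)\overline{\psi(-j\alpha)}\;d(z)\;e\big(zf^{(n-j-1)}(\alpha)\big)\varphi((n-j)\alpha).$$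
Sum over $n\ge1$ and $0\le j<n$, and put $l=n-j-1$. The pairs $(j,l)$ run over all pairs of nonnegative integers, the double series converges absolutely, and it factors:
$$\sum_{n\ge1}\sum_p\Delta g_n(p)=d(z)A^\varphi(z)B^\psi(z), \tag{5}$$
$$A^\varphi(z)=\sum_{l\ge0}e\big(zf^{(l)}(\alpha)\big)\varphi((l+1)\alpha),\qquad B^\psi(z)=\sum_{j\ge0}e\big(zf^{(j)}(-j\alpha)\big)\overline{\psi(-j\alpha)} .$$

**Step 3: the exact identity.** Since $g_n$ is piecewise $C^1$ on the circle, $\int_{\mathbb T}g_n'\,dx+\sum_p\Delta g_n(p)=0$. Off a finite set,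
$$g_n'=e(zf^{(n)})\big[2\pi iz\,\gamma f^{(n)}\,\varphi\circ T^n\,\bar\psi+\varphi'\circ T^n\,\bar\psi+\varphi\circ T^n\,\overline{\psi'}\big],$$
while $E_{\varphi\psi}'(z)=2\pi i\sum_{n\ge0}\int f^{(n)}e(zf^{(n)})\,\varphi\circ T^n\,\bar\psi\,dx$. Summing over $n\ge0$ (note that $g_0$ has no jumps), we get
$$\gamma z\,E_{\varphi\psi}'+d\,A^\varphi B^\psi=-E_{\varphi'\psi}-E_{\varphi\psi'} . \tag{6}$$

**Step 4: the right side is small.** In what follows $I\subset\mathbb R$ is a compact interval, $L^1(I)$ and $L^2(I)$ are taken in $\lambda$ with $z=\lambda+iy$, and $C$ denotes constants independent of $y\in(0,1]$. The trivial bound is $|E_{\varphi\psi}|\le C\sum_ne^{-2\pi ymn}\le C/y$. It is not enough, because in Section 5 the derivative $E'$ will matter precisely at size $1/y$ in $L^1(I)$. Orthogonality in $\lambda$ gives a square root.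

**Lemma 2.** If $\tau_{n+1}-\tau_n\ge m$ for $n\ge0$ and $(c_n)\in\ell^1$, then $\int_I\big|\sum_nc_ne(\lambda\tau_n)\big|^2d\lambda\le C_{I,m}\sum_n|c_n|^2$.

*Proof.* For $\lambda_0\in\mathbb R$ let
$$K(\lambda)=\frac{\pi^2}4\Big(\frac{\sin\pi m(\lambda-\lambda_0)}{\pi m(\lambda-\lambda_0)}\Big)^2 .$$
Since $\frac{\sin\pi v}{\pi v}\ge\frac2\pi$ for $|v|\le\frac12$, we have $K\ge1$ for $|\lambda-\lambda_0|\le\frac1{2m}$. Moreover $|\hat K(\tau)|=\frac{\pi^2}{4m}(1-|\tau|/m)_+$ vanishes for $|\tau|\ge m$. Expand the square: the integral of $K$ against $c_n\overline{c_{n'}}e(\lambda(\tau_n-\tau_{n'}))$ is zero for $n\ne n'$, so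
$$\int_{|\lambda-\lambda_0|\le1/(2m)}\Big|\sum c_ne(\lambda\tau_n)\Big|^2d\lambda\le\int_{\mathbb R}K\Big|\sum c_ne(\lambda\tau_n)\Big|^2d\lambda=\frac{\pi^2}{4m}\sum|c_n|^2 .$$
Cover $I$ by finitely many intervals of length $1/m$. $\square$

For fixed $x$, $R_z\varphi(x)=\sum_n c_n\,e(\lambda f^{(n)}(x))$ with $c_n=e^{-2\pi yf^{(n)}(x)}\varphi(x+n\alpha)$. The frequencies $f^{(n)}(x)$ increase with gaps at least $m$, and $|c_n|\le\|\varphi\|_\infty e^{-2\pi ymn}$. Since $\sum_ne^{-4\pi ymn}\le C/y$, Lemma 2 gives, uniformly in $x$ and then after integrating in $x$ with Cauchy–Schwarz on $I$,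
$$\|R_z\varphi(x)\|_{L^2(I)}\le Cy^{-1/2},\qquad \|E_{\varphi\psi}\|_{L^1(I)}\le Cy^{-1/2}, \tag{7}$$
for all bounded measurable $\varphi,\psi$, where $C$ depends on them only through their sup norms. The argument for (7) is valid for every von Neumann roof.

**Step 5: back to the flow.** By (6) and (7), $y\|\gamma zE_{\varphi\psi}'+dA^\varphi B^\psi\|_{L^1(I)}\le Cy^{1/2}\to0$. By (4),
$$\gamma zF_{uv}'+N\,dA^\varphi B^\psi=N\big(\gamma zE_{\varphi\psi}'+dA^\varphi B^\psi\big)+\gamma z\big(N'E_{\varphi\psi}+w'\big),$$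
with $N,N',w'$ bounded on $I\times[0,1]$. So for all $u=\varphi\otimes\eta$, $v=\psi\otimes\zeta$ in $\mathcal D$,
$$y\int_I\big|\gamma z\,F_{uv}'(z)+N(z)\,d(z)A^\varphi(z)B^\psi(z)\big|\,d\lambda\to0\qquad(y\to0). \tag{8}$$
Recall that $N=p\,q$ splits by (3). So if $u$ and $v$ run over a finite family, the second term in (8) is a matrix of rank at most one. For later use we give the general version of (8) a name.

**Definition (property $(\mathrm R_\kappa)$).** Let $f$ be a von Neumann roof and $\gamma=\int f'/\int f$. Property $(\mathrm R_\kappa)$ holds if there are functions $D_i$, $A_i^\varphi$, $B_i^\psi$ ($1\le i\le\kappa$), continuous in $z$ for $0<\operatorname{Im}z\le1$, with $D_i$ independent of $\varphi,\psi$, with $A_i^\varphi$ depending only on $\varphi$ and $B_i^\psi$ only on $\psi$, such that for all $u=\varphi\otimes\eta$, $v=\psi\otimes\zeta$ in $\mathcal D$ and every compact interval $I$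
$$y\int_I\big|\gamma zF_{uv}'+N\,J^*_{\varphi\psi}\big|\,d\lambda\to0\quad(y\to0),\qquad J^*_{\varphi\psi}=\sum_{i=1}^\kappa D_iA_i^\varphi B_i^\psi . \tag{9}$$

For every von Neumann roof,
$$\int_{\mathbb T}f'=-\sum_i\big(f(\beta_i^+)-f(\beta_i^-)\big)\ne0,$$
because $f'$ integrates to $f(\beta_{i+1}^-)-f(\beta_i^+)$ over each piece. So $\gamma\neq0$, and this is the only use of the hypothesis on the sum of jumps. For the roof (1) this $\gamma$ is the $\gamma$ in the exponent, and (8) says that $(\mathrm R_1)$ holds.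

## 4. A nonzero weak limit at Denjoy–Koksma times

It is tempting to finish at once: by (8) the matrix $yF'$ is, in the limit, of rank at most one, and $F$ is the Cauchy transform of the matrix of spectral measures, so the spectral density should have rank at most one. The argument stops at the words "in the limit", because $yF'$ itself may tend to zero. Suppose a spectral measure is $g(\xi)\,d\xi$ with $g\in L^1(\mathbb R)$. Up to a constant, $yF'$ is then the convolution of $g$ with $k_y(\lambda)=y(\lambda+iy)^{-2}=y^{-1}k_1(\lambda/y)$. We have $\|k_1\|_{L^1}=\int\frac{d\lambda}{\lambda^2+1}=\pi$ and $\int k_1=0$, since $-1/(\lambda+i)$ is a primitive of $k_1$ that vanishes at $\pm\infty$. Hence $k_y*g\to g\int k_1=0$ in $L^1$. In that case (8) compares two negligible quantities and says nothing about rank. We need a reason why $yF'$ is not negligible, and the next lemma supplies it.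

We recall the Denjoy–Koksma inequality: if $q$ is the denominator of a convergent of $\alpha$ and $g$ has bounded variation on $\mathbb T$, then $|g^{(q)}(x)-q\int g|\le\operatorname{Var}g$ for all $x$.

**Lemma 3.** Let $f$ be a von Neumann roof. There are $t_r\to\infty$ and a compactly supported probability measure $P$ on $\mathbb R$ such that $U_{t_r}\to\int U_{-b}\,dP(b)$ in the weak operator topology. In the spectral representation the limit is multiplication by $\Phi(\xi)=\int e(\xi b)\,dP(b)$. Moreover $|\Phi|\le1$, and $\Phi\ne0$ a.e. for the maximal spectral type.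

*Proof.* Let $q_r$ be the denominators of the convergents of $\alpha$, put $t_r=q_r\int f$ and $b_r=f^{(q_r)}-t_r$. By Denjoy–Koksma, $|b_r|\le V:=\operatorname{Var}f$.

**Step 1: a limit distribution for $b_r$, independent of $x$.** Pass to a subsequence along which $G(b_r)$ converges weak-$*$ in $L^\infty(\mathbb T)$ for all $G$ in a countable dense subset of $C[-V,V]$, hence for all $G\in C[-V,V]$. Call the limit $G^*$. At every continuity point $x$ of $f$,
$$b_r(x+\alpha)-b_r(x)=f(x+q_r\alpha)-f(x)\to0,$$
since $q_r\alpha\to0$ in $\mathbb T$. As $G$ is uniformly continuous, $G(b_r\circ T)-G(b_r)\to0$ boundedly a.e., so $G^*\circ T=G^*$, and $G^*$ is constant by ergodicity of $T$. The map $G\mapsto G^*$ is linear, positive and normalized, so $G^*=\int G\,dP$ for a probability measure $P$ on $[-V,V]$. Consequently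
$$\int_{\mathbb T}\Theta(x,b_r(x))\,dx\to\int_{\mathbb T}\int\Theta(x,b)\,dP(b)\,dx \tag{10}$$
for $\Theta(x,b)=\mathbf 1_{I'}(x)G(b)$ with $I'$ an interval and $G\in C[-V,V]$, hence for all uniform limits of finite sums of such functions.

**Step 2: correlations at time $t_r+\tau$.** Let $u=\varphi\otimes\eta$, $v=\psi\otimes\zeta\in\mathcal D$ and $\tau\in\mathbb R$. In (2) put $n=q_r+l$ and use $f^{(q_r+l)}(x)=f^{(q_r)}(x)+f^{(l)}(x+q_r\alpha)$:
$$\langle U_{t_r+\tau}u,v\rangle=\sum_l\int\varphi(x+q_r\alpha+l\alpha)\,\overline{\psi(x)}\,\kappa\big(\tau-b_r(x)-f^{(l)}(x+q_r\alpha)\big)\,dx .$$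
Since $|f^{(l)}|\ge m|l|$ and $\kappa$ is supported in $(-m,m)$, only $|l|\le l_0:=(|\tau|+V+m)/m$ contribute. Now $q_r\alpha\to0$, the functions $\varphi$ and $\kappa$ are uniformly continuous, and each $f^{(l)}$ is continuous off a finite set, so dominated convergence gives
$$\langle U_{t_r+\tau}u,v\rangle=\int_{\mathbb T}\Theta(x,b_r(x))\,dx+o(1),\qquad \Theta(x,b)=\sum_{|l|\le l_0}\varphi(x+l\alpha)\,\overline{\psi(x)}\,\kappa(\tau-b-f^{(l)}(x)).$$
The map $x\mapsto\Theta(x,\cdot)\in C[-V,V]$ is piecewise continuous with one-sided limits, because each $f^{(l)}$ is and because $c\mapsto\kappa(\tau-\cdot-c)\in C[-V,V]$ is continuous. So it is a uniform limit of step functions, and (10) applies. By (2) with $t=\tau-b$ the limit is $\int\langle U_{\tau-b}u,v\rangle\,dP(b)$.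

**Step 3: weak operator convergence.** For all $\tau,\tau'$, Step 2 gives
$$\langle U_{t_r}U_\tau u,U_{\tau'}v\rangle=\langle U_{t_r+\tau-\tau'}u,v\rangle\to\Big\langle\int U_{-b}\,dP(b)\,U_\tau u,\,U_{\tau'}v\Big\rangle .$$
The vectors $U_\tau u$ are total and all operators have norm at most $1$, so the convergence holds for all pairs of vectors. By Fubini, $\int\langle U_{-b}u,v\rangle\,dP(b)=\int\Phi\,d\sigma_{uv}$ for all $u,v\in L^2(X^f)$.

**Step 4: $\Phi$ does not vanish.** Clearly $|\Phi|\le1$. As $P$ has compact support, $\Phi$ extends to an entire function, and $\Phi(0)=1$, so its zeros are countable. A countable set can carry spectral mass only at atoms. If $\xi_0$ is an eigenvalue with eigenvector $u$, then $e(-\xi_0t_r)u=U_{t_r}u\to\Phi(\xi_0)u$ weakly, so $|\Phi(\xi_0)|=1$. Hence no zero of $\Phi$ is an atom, and the zero set of $\Phi$ is null. $\square$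

**Corollary 4.** For every von Neumann roof $f$, the spectrum of $T^f$ is purely singular.

*Proof.* Suppose $\sigma_u$ is absolutely continuous. For $w\in C_c(\mathbb R)$ the Riemann–Lebesgue lemma gives $\int w\,e(-\xi t_r)\,d\sigma_u\to0$, while Lemma 3 gives the limit $\int w\,\Phi\,d\sigma_u$. So $\Phi=0$ $\sigma_u$-a.e. Since $\Phi\ne0$ $\sigma_u$-a.e., $\sigma_u=0$ and $u=0$. If the maximal spectral type had an absolutely continuous part, some $u\neq0$ would have absolutely continuous $\sigma_u$; so there is none. $\square$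

## 5. From the rank of the resolvent derivative to multiplicity

**Proposition 5.** Let $f$ be a von Neumann roof and $\kappa\ge1$ an integer, and suppose $(\mathrm R_\kappa)$ holds. Then the maximal spectral multiplicity of $T^f$ is at most $\kappa$.

*Proof.* Fix $u_a=\varphi_a\otimes\eta_a\in\mathcal D$, $1\le a\le M$.

**Step 1: densities and Cauchy transforms.** This step sets up the matrices to be compared. Write $\sigma_{ab}=\sigma_{u_au_b}$, $F_{ab}=F_{u_au_b}$ and $\sigma=\sum_a\sigma_{aa}$. From $|\sigma_{ab}(S)|\le(\sigma_{aa}(S)\sigma_{bb}(S))^{1/2}$ for Borel sets $S$, and Cauchy–Schwarz over partitions of $S$, the total variation of $\sigma_{ab}$ on $S$ is at most $\sigma(S)$. So $d\sigma_{ab}=R_{ab}\,d\sigma$ with $|R_{ab}|\le1$. Since $\int_0^\infty e((z-\xi)t)\,dt=\frac i{2\pi(z-\xi)}$,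
$$F_{ab}(z)=\frac i{2\pi}\int\frac{d\sigma_{ab}(\xi)}{z-\xi},\qquad F_{ab}'(z)=-\frac i{2\pi}\int\frac{d\sigma_{ab}(\xi)}{(z-\xi)^2}. \tag{11}$$
By (3), $N_{ab}=p_aq_b$, where $p_a$ depends only on $\eta_a$ and $q_b$ only on $\eta_b$. Hence the $M\times M$ matrix
$$NJ^*:=\big(N_{ab}J^*_{\varphi_a\varphi_b}\big)_{ab}=\sum_{i=1}^{\kappa}D_i\,\big(p_aA_i^{\varphi_a}\big)_a\,\big(q_bB_i^{\varphi_b}\big)_b$$
is a sum of $\kappa$ products of a column and a row. It has rank at most $\kappa$ for every $z$.

**Step 2: measuring the distance to rank $\kappa$.** Let $\|X\|=\sum_{a,b}|X_{ab}|$ and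
$$\operatorname{dist}_\kappa(X)=\min\{\|X-Y\|:\operatorname{rank}Y\le\kappa\}.$$
The minimum exists because the set of such $Y$ is closed. The function $\operatorname{dist}_\kappa$ is $1$-Lipschitz, satisfies $\operatorname{dist}_\kappa(cX)=|c|\operatorname{dist}_\kappa(X)$ for $c\in\mathbb C$, and vanishes exactly when $\operatorname{rank}X\le\kappa$. Our target is $\operatorname{dist}_\kappa(R(\xi))=0$ for $\sigma$-a.e. $\xi\ne0$.

**Step 3: a fact about the Poisson kernel.** If $w$ is bounded and uniformly continuous on $\mathbb R$, then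
$$\sup_\xi\int\frac{y\,|w(\lambda)-w(\xi)|}{(\lambda-\xi)^2+y^2}\,d\lambda\to0\qquad(y\to0). \tag{12}$$
Indeed, the kernel has total mass $\pi$ and its mass outside $|\lambda-\xi|<\delta$ tends to $0$ as $y\to0$ uniformly in $\xi$; inside, $|w(\lambda)-w(\xi)|$ is at most the modulus of continuity of $w$ at $\delta$.

**Step 4: upper bound.** We would like to pull $R_{ab}$ out of the integral in (11). It is only measurable, so we approximate it. Let $I\subset\mathbb R\setminus\{0\}$ be a compact interval, $\varepsilon>0$, and choose $R^\varepsilon_{ab}\in C_c(\mathbb R)$ with $\int|R_{ab}-R_{ab}^\varepsilon|\,d\sigma<\varepsilon$. Put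
$$Q_y(\lambda)=-\frac i{2\pi}\,y\int\frac{d\sigma(\xi)}{(\lambda+iy-\xi)^2} .$$
Then
$$\int_{\mathbb R}\big|yF_{ab}'-R^\varepsilon_{ab}(\lambda)Q_y(\lambda)\big|\,d\lambda\le\frac1{2\pi}\iint\frac{y\,|R_{ab}(\xi)-R_{ab}^\varepsilon(\lambda)|}{(\lambda-\xi)^2+y^2}\,d\lambda\,d\sigma(\xi)\le\frac\varepsilon2+o(1)\qquad(y\to0).$$
For the last inequality write $|R_{ab}(\xi)-R^\varepsilon_{ab}(\lambda)|\le|R_{ab}(\xi)-R^\varepsilon_{ab}(\xi)|+|R^\varepsilon_{ab}(\xi)-R^\varepsilon_{ab}(\lambda)|$. The first part contributes at most $\frac1{2\pi}\cdot\pi\varepsilon$, and the second is $o(1)$ by (12). Since $-yNJ^*$ has rank at most $\kappa$,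
$$|\gamma z|\,|Q_y|\operatorname{dist}_\kappa(R^\varepsilon)=\operatorname{dist}_\kappa(\gamma zQ_yR^\varepsilon)\le\|\gamma zQ_yR^\varepsilon+yNJ^*\|\le|\gamma z|\,\|Q_yR^\varepsilon-yF'\|+y\,\|\gamma zF'+NJ^*\| .$$
Integrate over $I$. As $\gamma\ne0$ and $0\notin I$, $|\gamma z|$ is bounded above and below for $\lambda\in I$, $0<y\le1$. With (9) we obtain, with $C=C(I,M)$ independent of $\varepsilon$,
$$\limsup_{y\to0}\int_I|Q_y(\lambda)|\operatorname{dist}_\kappa(R^\varepsilon(\lambda))\,d\lambda\le C\varepsilon . \tag{13}$$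

**Step 5: lower bound for $Q_y$.** Here the weak limit enters: we test $Q_y$ against $e(-\lambda t)$ at the scale $y=1/t$. Let $w\in C_c(\mathbb R)$, $t\ge1$, $y=1/t$. In
$$\int w(\lambda)Q_y(\lambda)e(-\lambda t)\,d\lambda=-\frac{i}{2\pi}\,y\int\!\!\int\frac{w(\lambda)e(-\lambda t)}{(\lambda-\xi+iy)^2}\,d\lambda\,d\sigma(\xi)$$
replacing $w(\lambda)$ by $w(\xi)$ costs $o(1)$, by (12). For $\operatorname{Im}\zeta>0$ we have $\zeta^{-2}=-4\pi^2\int_0^\infty\tau e(\zeta\tau)\,d\tau$. So $(\lambda-\xi+iy)^{-2}$ is $\int G(\tau)e(\lambda\tau)\,d\tau$ with $G(\tau)=-4\pi^2\tau_+e(-\xi\tau)e^{-2\pi y\tau}$. Both functions are continuous and integrable, so Fourier inversion gives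
$$\int_{\mathbb R}\frac{e(-\lambda t)}{(\lambda-\xi+iy)^2}\,d\lambda=-4\pi^2t\,e(-\xi t)\,e^{-2\pi yt}.$$
Therefore
$$\int w(\lambda)Q_y(\lambda)e(-\lambda t)\,d\lambda=2\pi i\,yt\,e^{-2\pi yt}\int w(\xi)e(-\xi t)\,d\sigma(\xi)+o(1)\qquad(t\to\infty).$$
Take $t=t_r$ from Lemma 3 and $y_r=1/t_r$. Let $w(\mathcal A)$ be the operator of multiplication by $w(\xi)$ in the spectral representation. Weak convergence applied to the pairs $w(\mathcal A)u_a$, $u_a$, summed over $a$, gives $\int w\,e(-\xi t_r)\,d\sigma\to\int w\,\Phi\,d\sigma$. Hence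
$$\liminf_r\int|w|\,|Q_{y_r}|\,d\lambda\ge2\pi e^{-2\pi}\Big|\int w\,\Phi\,d\sigma\Big| . \tag{14}$$

**Step 6: the two bounds collide.** Let $\chi\in C_c(\operatorname{int}I)$, $0\le\chi\le1$, and $\delta>0$. Apply (14) to the continuous function $w=\chi\operatorname{dist}_\kappa(R^\varepsilon)\,\overline\Phi/(|\Phi|+\delta)$, for which $|w|\le\chi\operatorname{dist}_\kappa(R^\varepsilon)$. With (13),
$$2\pi e^{-2\pi}\int\chi\operatorname{dist}_\kappa(R^\varepsilon)\frac{|\Phi|^2}{|\Phi|+\delta}\,d\sigma\le C\varepsilon,\qquad\text{and as }\delta\to0,\qquad 2\pi e^{-2\pi}\int\chi\operatorname{dist}_\kappa(R^\varepsilon)\,|\Phi|\,d\sigma\le C\varepsilon$$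
by monotone convergence. Since $|\operatorname{dist}_\kappa(R)-\operatorname{dist}_\kappa(R^\varepsilon)|\le\sum_{a,b}|R_{ab}-R_{ab}^\varepsilon|$ has $\sigma$-integral at most $M^2\varepsilon$, and $|\Phi|\le1$, letting $\varepsilon\to0$ gives $\int\chi\operatorname{dist}_\kappa(R)\,|\Phi|\,d\sigma=0$. By Lemma 3, $\Phi\neq0$ $\sigma$-a.e., and $I,\chi$ are arbitrary, so
$$\operatorname{rank}R(\xi)\le\kappa\qquad\text{for }\sigma\text{-a.e. }\xi\ne0. \tag{15}$$

**Step 7: the vectors $u_j(\xi)$ fill $\mathcal H_\xi$.** To pass from densities to multiplicity, let $(u_j)$ be a countable $L^2$-dense subset of $\mathcal D$. By Section 2, $\{U_\tau u_j\}$ is total. Let $\Pi(\xi)$ be the orthogonal projection of $\mathcal H_\xi$ onto the complement of the closed span of $\{u_j(\xi)\}_j$. It is a measurable field, because Gram–Schmidt applied to $u_1(\xi),u_2(\xi),\dots$ gives measurable vector fields, each of them a unit vector or $0$, that span the same closed subspace. For every $v\in L^2(X^f)$ and all $\tau,j$,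
$$\langle U_\tau u_j,\Pi v\rangle=\int e(-\xi\tau)\,\langle u_j(\xi),\Pi(\xi)v(\xi)\rangle\,d\rho(\xi)=0 .$$
So $\Pi v=0$ by totality, for every $v$. Thus $\Pi(\xi)=0$, and the $u_j(\xi)$ span a dense subspace of $\mathcal H_\xi$, for $\rho$-a.e. $\xi$.

**Step 8: bounding the dimension.** For finitely many of the $u_j$, say $u_1,\dots,u_M$ after relabeling,
$$\langle u_a(\xi),u_b(\xi)\rangle=\frac{d\sigma_{ab}}{d\rho}(\xi)=R_{ab}(\xi)\,\frac{d\sigma}{d\rho}(\xi)\qquad\text{for }\rho\text{-a.e. }\xi .$$
Where $\frac{d\sigma}{d\rho}=0$ this Gram matrix vanishes. On $\{\frac{d\sigma}{d\rho}>0\}$, $\sigma$-null sets are $\rho$-null, so by (15) its rank is at most $\kappa$ for $\rho$-a.e. $\xi\ne0$. There are countably many finite subfamilies. So for $\rho$-a.e. $\xi\ne0$ all their Gram matrices have rank at most $\kappa$, which means that the $u_j(\xi)$ span a space of dimension at most $\kappa$. This space is dense in $\mathcal H_\xi$, hence $\dim\mathcal H_\xi\le\kappa$.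

**Step 9: the point $\xi=0$.** It was excluded because of the factor $z$ in (9). Here $\mathcal H_0$ is the space of flow-invariant functions, and we check that these are constant. If $v$ is invariant, then for each $t>0$ we have $v(x,s+t)=v(x,s)$ for a.e. $(x,s)$ with $0\le s<s+t<f(x)$. By Fubini, for a.e. $x$, $v(x,s)=v(x,s')$ for a.e. pair $s,s'\in(0,f(x))$, so $v(x,\cdot)$ is a.e. a constant $v_0(x)$. Applying $T_t$ with $0<t<m$ to the points with $f(x)-t<s<f(x)$ gives $v_0(Tx)=v_0(x)$ a.e., and $v_0$ is constant since $T$ is ergodic. So $\dim\mathcal H_0=1\le\kappa$. $\square$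

**Proof of Proposition 1.** By (8), the roof (1) has property $(\mathrm R_1)$, and Proposition 5 with $\kappa=1$ gives maximal spectral multiplicity $1$. $\square$

## 6. Theorems for an arbitrary von Neumann roof

What changes if the roof is not (1)? Sections 2, 4 and 5 do not change at all, so everything reduces to property $(\mathrm R_\kappa)$, that is, to Section 3. There we used two things: that $f'=\gamma f$ exactly, and that $f$ has one discontinuity. The results are as follows.

**Theorem A.** Let $\alpha$ be irrational and let $f$ be a von Neumann roof with points $\beta_1,\dots,\beta_k$. The maximal spectral multiplicity of $T^f$ is at most $k$. In particular, every von Neumann special flow has finite multiplicity.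

So Katok's conjecture is true. The bound can be sharpened by looking at how the discontinuities sit on the orbits of $T$.

**Definition (orbit classes).** Call $\beta_i\sim\beta_{i'}$ if $\beta_i-\beta_{i'}\in\mathbb Z\alpha+\mathbb Z$, and let $\nu$ be the number of equivalence classes over which the sum of the jumps of $f$ is nonzero.

For example, let $f$ have discontinuities at $0$, at $\alpha$ (taken mod $1$) and at $\frac12$, with jumps $1$, $-1$ and $1$, and $f$ large enough to be a roof. The sum of the jumps is $1$. The point $\frac12$ is equivalent to neither of the others, since $\frac12-\epsilon\alpha=n\alpha+l$ with $\epsilon\in\{0,1\}$ and $n,l\in\mathbb Z$ would force $n=-\epsilon$ and $l=\frac12$. So the classes are $\{0,\alpha\}$, with jump sum $0$, and $\{\frac12\}$, with jump sum $1$. Here $k=3$ but $\nu=1$.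

**Theorem B.** Under the same hypotheses, $1\le\nu\le k$, the maximal spectral multiplicity of $T^f$ is at most $\nu$, and the spectrum is purely singular. In particular, if $\nu=1$ (e.g. if $k=1$), then $T^f$ has simple spectrum.

The bound $\nu\le k$ holds for every irrational $\alpha$ and depends on nothing else. Sharpness for $\nu\ge2$ is not claimed.

We now rebuild Section 3. Without $f'=\gamma f$, the derivative of the roof still has a multiple of $f$ as its mean part:
$$\gamma=\frac{\int f'}{\int f}\ne0,\qquad h:=f'-\gamma f,\qquad\int_{\mathbb T}h=0. \tag{16}$$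
Here $h$ is real, bounded, and continuous off a finite set. For the sawtooth $f(x)=c+x$ one finds $\gamma=1/(c+\frac12)$ and $h(x)=(\frac12-x)/(c+\frac12)$, so $h$ really is present already in the simplest linear example. It vanishes identically only when $f'=\gamma f$ on every piece.

## 7. The derivative identity with several discontinuities

**Step 1: jumps.** With several $\beta_i$, two factors of $e(zf^{(n)})$ may jump at the same point, namely when two of the $\beta_i$ lie on one orbit, and one-sided limits now matter. We use the telescoping formula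
$$\Delta\Big(\prod_ja_j\Big)=\sum_j\Big(\prod_{l<j}a_l^-\Big)\,\Delta a_j\,\Big(\prod_{l>j}a_l^+\Big),$$
valid even if several factors jump at the same point. Let $f^{(j)}(p^\pm)$ denote the sum of the corresponding one-sided limits, and put $d_i(z)=e(zf(\beta_i^+))-e(zf(\beta_i^-))$. With $g_n(x)=e(zf^{(n)}(x))\varphi(x+n\alpha)\overline{\psi(x)}$ as before, the factor $e(zf(x+j\alpha))$ jumps only at points $p=\beta_i-j\alpha$, and there the later factors start from $p+(j+1)\alpha=\beta_i+\alpha$. Hence
$$\sum_p\Delta g_n(p)=\sum_{j=0}^{n-1}\sum_{i=1}^ke\big(zf^{(j)}((\beta_i-j\alpha)^-)\big)\overline{\psi(\beta_i-j\alpha)}\,d_i(z)\,e\big(zf^{(n-j-1)}((\beta_i+\alpha)^+)\big)\varphi(\beta_i+(n-j)\alpha).$$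
Sum over $n\ge1$ with $l=n-j-1$. By absolute convergence the sum factors for each $i$:
$$J_{\varphi\psi}(z):=\sum_{n\ge1}\sum_p\Delta g_n(p)=\sum_{i=1}^kd_i(z)A_i^\varphi(z)B_i^\psi(z), \tag{17}$$
$$A_i^\varphi=\sum_{l\ge0}e\big(zf^{(l)}((\beta_i+\alpha)^+)\big)\varphi(\beta_i+\alpha+l\alpha),\qquad B_i^\psi=\sum_{j\ge0}e\big(zf^{(j)}((\beta_i-j\alpha)^-)\big)\overline{\psi(\beta_i-j\alpha)} .$$

**Step 2: the identity.** Off a finite set,
$$g_n'=e(zf^{(n)})\big[2\pi iz\,(f')^{(n)}\varphi\circ T^n\,\bar\psi+\varphi'\circ T^n\,\bar\psi+\varphi\circ T^n\,\overline{\psi'}\big],\qquad (f')^{(n)}=\gamma f^{(n)}+h^{(n)} .$$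
As in Section 3, sum $\int g_n'+\sum_p\Delta g_n(p)=0$ over $n\ge0$:
$$\gamma zE_{\varphi\psi}'+J_{\varphi\psi}=-E_{\varphi'\psi}-E_{\varphi\psi'}-2\pi iz\,H_{\varphi\psi},\qquad H_{\varphi\psi}=\sum_{n\ge0}\int h^{(n)}e(zf^{(n)})\,\varphi\circ T^n\,\bar\psi\,dx . \tag{18}$$
The several discontinuities only turn one term into $k$ terms. The new difficulty is $H$.

## 8. The Birkhoff sums of $h$ cost only $o(1/y)$

For bounded measurable $\psi$ put
$$S_z\psi(x)=\sum_{j\ge0}e\big(zf^{(j)}(x-j\alpha)\big)\overline{\psi(x-j\alpha)} .$$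
Since $f^{(j)}(x-j\alpha)=\sum_{r=1}^jf(x-r\alpha)$, its frequencies increase in $j$ with gaps at least $m$. The same holds for $A_i^\varphi$ and $B_i^\psi$, because one-sided limits of $f$ are at least $m$. The coefficients are bounded by $\|\varphi\|_\infty e^{-2\pi ymn}$ or $\|\psi\|_\infty e^{-2\pi ymn}$. So Lemma 2 gives, exactly as for (7) and uniformly in $x$,
$$\|S_z\psi(x)\|_{L^2(I)},\quad\|A_i^\varphi\|_{L^2(I)},\quad\|B_i^\psi\|_{L^2(I)}\;\le\;Cy^{-1/2}, \tag{19}$$
where $C$ depends on $\varphi,\psi$ only through sup norms. The bound for $S_z\psi$ holds for all bounded measurable $\psi$; those for $A_i^\varphi,B_i^\psi$ are used for $C^1$ functions.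

What does the direct estimate of $H$ give? Let $h_*$ be a bounded real function. Write $f^{(n)}(x)=f^{(j)}(x)+f^{(n-j)}(x+j\alpha)$, substitute $x\mapsto x-j\alpha$ and put $l=n-j\ge1$:
$$\sum_n\sum_{0\le j<n}\int h_*(x+j\alpha)\,e(zf^{(j)}(x))\,e(zf^{(n-j)}(x+j\alpha))\,\varphi(x+n\alpha)\,\overline{\psi(x)}\,dx=\int_{\mathbb T}h_*\,(R_z\varphi-\varphi)\,S_z\psi\,dx . \tag{20}$$
The left side is $\sum_n\int h_*^{(n)}e(zf^{(n)})\varphi\circ T^n\bar\psi\,dx$. The function $R_z\varphi-\varphi$ is the part $n\ge1$ of $R_z\varphi$ and obeys the same bound (7). By Cauchy–Schwarz in $\lambda$ for each $x$, the $L^1(I)$ norm of (20) is at most $C\|h_*\|_\infty y^{-1}$, with $C$ independent of $h_*$. With $h_*=h$ this gives $y\|H\|_{L^1(I)}=O(1)$, and we need $o(1)$. So the direct estimate fails by exactly a constant, and this constant is proportional to $\|h_*\|_\infty$. The way out is to replace $h$, up to a coboundary, by something uniformly small, and this is possible because $\int h=0$.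

**Lemma 6.** $y\,\|H_{\varphi\psi}\|_{L^1(I)}\to0$ as $y\to0$.

*Proof.* **Step 1: coboundary plus small.** For $L\ge1$ put $g=\frac1L\sum_{0\le i<L}h^{(i)}$ and $h_L=\frac1Lh^{(L)}$. Since $h^{(i)}-h^{(i)}\circ T=h-h\circ T^i$, averaging over $0\le i<L$ gives
$$h=(g-g\circ T)+h_L .$$
As $h$ is Riemann integrable with mean $0$, Weyl's theorem, which is uniform in the starting point, gives $\|h_L\|_\infty\to0$ as $L\to\infty$.

**Step 2: the coboundary.** We have $(g-g\circ T)^{(n)}=g-g\circ T^n$, and $g$ is real and bounded. So this part contributes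
$$\sum_{n\ge0}\int(g-g\circ T^n)\,e(zf^{(n)})\,\varphi\circ T^n\,\bar\psi\,dx=E_{\varphi,g\psi}-E_{g\varphi,\psi}$$
to $H_{\varphi\psi}$. By (7), valid for bounded measurable functions, this is $O_L(y^{-1/2})$ in $L^1(I)$.

**Step 3: the small part.** By (20) with $h_*=h_L$, the contribution of $h_L$ is at most $C\|h_L\|_\infty y^{-1}$ in $L^1(I)$, with $C$ independent of $L$. Hence $\limsup_{y\to0}y\|H_{\varphi\psi}\|_{L^1(I)}\le C\|h_L\|_\infty$ for every $L$. Let $L\to\infty$. $\square$

From (18), (7) and Lemma 6, $y\|\gamma zE_{\varphi\psi}'+J_{\varphi\psi}\|_{L^1(I)}\to0$. By (4),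
$$\gamma zF_{uv}'+NJ_{\varphi\psi}=N(\gamma zE_{\varphi\psi}'+J_{\varphi\psi})+\gamma z(N'E_{\varphi\psi}+w')$$
with $N,N',w'$ bounded on $I\times[0,1]$, so
$$y\int_I\big|\gamma zF_{uv}'(z)+N(z)J_{\varphi\psi}(z)\big|\,d\lambda\to0\qquad(y\to0). \tag{21}$$

**Proof of Theorem A.** By (17) and (21), property $(\mathrm R_k)$ holds with $D_i=d_i$. Proposition 5 with $\kappa=k$ gives the bound. $\square$

## 9. Merging discontinuities that lie on one orbit

For Theorem B we show that in (21) each orbit class contributes at most one rank-one term, up to errors that we already know are negligible, and none if its jump sum is zero.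

**Step 1: tails along one orbit.** Two points on the same orbit have the same far future and the same far past, and this step makes it quantitative. Consider one class, with points $b_r=b+n_r\alpha$, $0=n_1<n_2<\dots<n_p$. Let $A_r,B_r,d_r$ be the quantities in (17) attached to $b_r$, and put $A_*=A_p$, $B_*=B_1$. In $A_r$, split off the terms $l<n_p-n_r$. For $l=n_p-n_r+l'$ with $l'\ge0$, the point $b_r+\alpha+l\alpha$ is $b_p+\alpha+l'\alpha$, and $f^{(l)}((b_r+\alpha)^+)=s_r^++f^{(l')}((b_p+\alpha)^+)$. In $B_r$, split off the terms $j<n_r$. For $j=n_r+j'$ with $j'\ge0$, the point $b_r-j\alpha$ is $b-j'\alpha$, and the exponent is $s_r^-+f^{(j')}((b-j'\alpha)^-)$. Here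
$$s_r^+=\sum_{n=n_r+1}^{n_p}f((b+n\alpha)^+),\qquad s_r^-=\sum_{n=0}^{n_r-1}f((b+n\alpha)^-).$$
Therefore
$$A_r=a_r+e(zs_r^+)A_*,\qquad B_r=c_r+e(zs_r^-)B_*,$$
where $a_r,c_r$ are finite sums, entire in $z$ and bounded on $I\times[0,1]$.

**Step 2: one term per class.** Multiply out. Each of the cross terms $a_rc_r$, $a_re(zs_r^-)B_*$ and $c_re(zs_r^+)A_*$ contains at most one of $A_*,B_*$, so (19) gives
$$\Big\|\sum_rd_rA_rB_r-D\,A_*B_*\Big\|_{L^1(I)}=O(y^{-1/2}),\qquad D=\sum_re(zs_r^-)\big[e(zf(b_r^+))-e(zf(b_r^-))\big]e(zs_r^+). \tag{22}$$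
After multiplication by $y$ this error tends to $0$.

**Step 3: the coefficient $D$ telescopes.** For $0\le n\le n_p+1$ let
$$P_n=e\Big(z\sum_{0\le l<n}f((b+l\alpha)^-)+z\sum_{n\le l\le n_p}f((b+l\alpha)^+)\Big).$$
Then $P_{n_r}=e(zs_r^-)e(zf(b_r^+))e(zs_r^+)$ and $P_{n_r+1}=e(zs_r^-)e(zf(b_r^-))e(zs_r^+)$, so the $r$-th summand of $D$ is $P_{n_r}-P_{n_r+1}$. If $0\le n\le n_p$ and $n\notin\{n_1,\dots,n_p\}$, then $b+n\alpha$ is none of the $\beta_i$, $f$ is continuous there, and $P_n=P_{n+1}$. Hence the full telescoping sum appears: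
$$D=P_0-P_{n_p+1}=e\Big(z\sum_{n=0}^{n_p}f((b+n\alpha)^+)\Big)-e\Big(z\sum_{n=0}^{n_p}f((b+n\alpha)^-)\Big). \tag{23}$$
The two sums in (23) differ by the sum of the jumps over the class. If this is $0$, then $D\equiv0$ and the class contributes nothing. For instance, with points $b$ and $b+\alpha$ one has
$$D=e\big(zf(b^+)+zf((b+\alpha)^+)\big)-e\big(zf(b^-)+zf((b+\alpha)^-)\big),$$
which vanishes identically for opposite jumps.

**Proof of Theorem B.** The jump sums of the classes add up to the total jump sum, which is nonzero, so $\nu\ge1$; clearly $\nu\le k$. By (21), (22) and the boundedness of $N$ on $I\times[0,1]$, the function $J_{\varphi\psi}$ in (21) may be replaced by the sum of the terms $D\,A_*^\varphi B_*^\psi$ over the $\nu$ classes with nonzero jump sum. Here $D$ depends on neither $\varphi$ nor $\psi$, $A_*^\varphi$ depends only on $\varphi$ and $B_*^\psi$ only on $\psi$. So property $(\mathrm R_\nu)$ holds, and Proposition 5 with $\kappa=\nu$ gives the multiplicity bound. If $\nu=1$ the spectrum is simple. Pure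 singularity is Corollary 4. $\square$
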